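
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Semitopological groups that are dense $G_\delta$-subspaces\\ of feebly compact spaces}


\begin{abstract}
Let $A$ be a group with a regular $T_1$ topology for which multiplication is
separately continuous. We prove that if $A$ has countable tightness and is a dense
$G_\delta$-subspace of a feebly compact space, then $A$ is a topological group. The proof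
replaces the embedding by a winning strategy in a topological game on $A$, and
countable tightness by a weaker condition that also covers all separable
spaces. Its core is a double limit lemma for arrays $(x_iy_n)$. We also characterize
the topological groups that are dense $G_\delta$-subspaces of feebly compact spaces: they are
those whose Raikov completion is \v{C}ech-complete and that meet every nonempty
$G_\delta$-subset of this completion.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, a \emph{space} is a regular topological $T_1$-space. A \emph{semitopological group}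
is a group with a topology in which multiplication is separately continuous; in a
\emph{topological group} multiplication is jointly continuous and inversion
$x\mapsto x^{-1}$ is continuous.

In a semitopological group all left and right translations are homeomorphisms, since the inverse
of a translation is again a translation. So the space is homogeneous, but nothing
links the translations to one another: multiplication may fail to be jointly continuous, and
inversion may fail to be continuous. For instance, the Sorgenfrey line (the reals with the base of
half-open intervals $[a,b)$) has jointly continuous addition, but $x\mapsto -x$ is not continuous.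
Which properties of the space alone exclude such behavior?

Our proof of joint continuity passes to limits, and this requires some compactness or
completeness. A space is \emph{feebly compact} if every locally
finite family of nonempty open subsets of it is finite. This is a weak form of compactness: it
produces accumulation points of sequences of open sets, not of sequences of points. A subspace $A$
of $Y$ is a \emph{$G_\delta$-subspace} if it is the intersection of countably many open subsets
of $Y$. Being a dense $G_\delta$-subspace of a \emph{compact} space is a form of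
completeness; being a dense $G_\delta$-subspace of a \emph{feebly compact} space is a common
weakening of that completeness and of feeble compactness itself. Finally, to work with sequences we
want closures to be governed by countable sets. A space $X$ has \emph{countable tightness} if
whenever $x\in\mathrm{cl}_XH$, $H\subseteq X$, there is a countable $C\subseteq H$ with
$x\in\mathrm{cl}_XC$. The following question is posed in \cite{source}: \emph{if a semitopological
group $A$ has countable tightness and is a dense $G_\delta$-subspace of some feebly compact
space, is $A$ a topological group?} The answer is yes.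

\begin{theorem}\label{thm:question}
If a semitopological group $A$ has countable tightness and is a dense $G_\delta$-subspace of a
feebly compact space, then $A$ is a topological group.
\end{theorem}

The proof never looks at the ambient feebly compact space again once it has extracted from it
a property of $A$ alone, which we now describe. Let $\mathbb N=\{1,2,\dots\}$.

\begin{definition}\label{def:tame}
A point $z$ is an \emph{accumulation point} of a sequence $(W_n)$ of subsets of a space
if every neighborhood of $z$ meets $W_n$ for infinitely many $n$. A decreasing sequence $(U_n)$ of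
nonempty open subsets of a space $A$ is \emph{tame} if every sequence of nonempty open sets
$W_n\subseteq U_n$ has an accumulation point in $A$.
\end{definition}

\noindent\textbf{The game $\mathcal G(A)$.} Players $\beta$ and $\alpha$ alternately choose
nonempty open sets
\[
B_1\supseteq U_1\supseteq B_2\supseteq U_2\supseteq\cdots
\]
of $A$, where $\beta$ chooses the $B_n$ and $\alpha$ chooses the $U_n$. Player $\alpha$ wins if and
only if $(U_n)$ is tame. A \emph{winning strategy} for $\alpha$ is a rule that determines each $U_n$
from the preceding moves of the play and makes $\alpha$ win every play in which it is followed.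

Two extreme cases show what the game measures. If $A$ is feebly compact, then every decreasing
sequence of nonempty open sets is tame (Lemma~\ref{lem:feeble}), and $\alpha$ wins with any legal
moves. If $A$ is completely metrizable, $\alpha$ wins by choosing $U_n$ of diameter less than
$1/n$, for a complete metric, with $\mathrm{cl}\,U_n\subseteq B_n$: then $\bigcap_nU_n$ is a single
point $x$, every neighborhood of $x$ contains $U_n$ for all large $n$, and so $x$ is an accumulation
point of every sequence of nonempty sets $W_n\subseteq U_n$.

Countable tightness is weakened to the following condition.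

\medskip
\noindent\textbf{(T)} \emph{If $x\in\mathrm{cl}\,H$, $H\subseteq A$, there is a countable
$C\subseteq A$ with $x\in\mathrm{cl}(H\cap\mathrm{cl}\,C)$.}
\medskip

A space of countable tightness satisfies (T): take a countable $C\subseteq H$ with
$x\in\mathrm{cl}\,C$. A separable space satisfies (T): take $C$ dense.

\begin{theorem}\label{thm:game}
If a semitopological group $A$ satisfies \textup{(T)} and $\alpha$ has a winning strategy in
$\mathcal G(A)$, then $A$ is a topological group.
\end{theorem}

Theorem~\ref{thm:question} follows from this and Lemma~\ref{lem:game}, which provides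
the strategy. The game is not merely a sufficient tool: for topological groups it
describes exactly the embedding hypothesis. Here $\rho A$ denotes the Raikov completion, recalled in
Section~\ref{sec:class}.

\begin{theorem}\label{thm:class}
For a topological group $A$ the following are equivalent:
\begin{enumerate}
\item[\textup{(a)}] $A$ is a dense $G_\delta$-subspace of a feebly compact space;
\item[\textup{(b)}] $\alpha$ has a winning strategy in $\mathcal G(A)$;
\item[\textup{(c)}] $\rho A$ is \v{C}ech-complete, and $A$ meets every nonempty
$G_\delta$-subset of $\rho A$.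
\end{enumerate}
Consequently, for a semitopological group $A$ with \textup{(T)} (for example, countably tight or
separable), \textup{(a)} and \textup{(b)} are equivalent to each other and to ``$A$ is a topological
group satisfying \textup{(c)}''.
\end{theorem}

The next example and remark show that neither half of the hypothesis can simply be dropped.

\begin{example}[the Sorgenfrey line]\label{ex:sorg}
Let $A$ be the Sorgenfrey line. It is a semitopological group but not a topological group, and it is
first countable, hence countably tight. It is also a Baire space. Indeed, the Euclidean interior of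
an open set of $A$ is dense in that set, so every dense open set of $A$ contains a dense open set of
$\mathbb R$; by the Baire property of $\mathbb R$, countable intersections of dense open sets of $A$
are dense in $\mathbb R$, hence meet every interval $[a,b)$ and are dense in $A$.

Theorem~\ref{thm:game} does not apply because $\beta$ can defeat every strategy of $\alpha$: $\beta$
starts with $B_1=A$ and, having seen $U_n$, chooses $c_n<m_n<e_n$ with $[c_n,e_n)\subseteq U_n$ and
plays $B_{n+1}=[m_n,e_n)$. Put $W_n=[c_n,m_n)\subseteq U_n$ and $s=\sup_nc_n$, which is finite because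
$c_n<e_1$ for all $n$. Since $c_{n+1}\in B_{n+1}$, we have $c_n<m_n\le c_{n+1}\le s$, so
all $W_n$ lie to the left of $s$. If $z\ge s$, the neighborhood $[z,\infty)$ of $z$ misses every
$W_n$; if $z<s$, then $z<c_k$ for some $k$, and $[z,c_k)$ misses $W_n$ for $n\ge k$. So $(U_n)$ is
not tame. Thus the game hypothesis cannot be weakened to the Baire property.
Tame sequences do exist here (for example $([x,x+1/n))_n$); what is missing is the ability to
\emph{produce} them against an opponent.
\end{example}

\begin{remark}\label{rem:korovin}
Some condition such as (T) is needed: by an example of Korovin (1992; see \cite{AT}) there are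
pseudocompact Tychonoff semitopological groups that are not topological groups. For Tychonoff
spaces pseudocompactness is the same as feeble compactness, so such a group is a dense
$G_\delta$-subspace of a feebly compact space, namely of itself.
\end{remark}

\section{The mechanism in a model case}\label{sec:model}

The main idea is visible when every sequence of points has a convergent subsequence, as in
a compact metrizable space.

\begin{proposition}\label{prop:model}
Let $A$ be a sequentially compact semitopological group, $ab\in O'$ with $O'$ open, and let $U_0$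
be an open neighborhood of $a$. There are a nonempty open $U\subseteq U_0$ and an open $V\ni b$
with $UV\subseteq O'$.
\end{proposition}

\begin{proof}
Choose open sets $P\ni ab$ and $O$ with $\mathrm{cl}\,P\subseteq O$ and $\mathrm{cl}\,O\subseteq O'$, and
suppose the conclusion fails. Put $U_1=\{x\in U_0:xb\in P\}\ni a$ and $V_1=A$. Given a
nonempty open $U_n\subseteq U_1$ and an open $V_n\ni b$, there are $x_n\in U_n$ and $y_n\in V_n$
with $x_ny_n\notin O'$. Put
\[
U_{n+1}=\{x\in U_n: xy_n\notin\mathrm{cl}\,O\}\ni x_n,\qquad
V_{n+1}=\{y\in V_n: x_ny\in P\}\ni b .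
\]
Both sets are open by separate continuity, and $b\in V_{n+1}$ because $x_n\in U_1$. By construction
\begin{equation}\label{eq:stair}
x_iy_n\in P\ \text{ for } i<n,\qquad x_iy_n\notin \mathrm{cl}\,O\ \text{ for } i>n .
\end{equation}
Property \eqref{eq:stair} survives passing to subsequences with common indices, so we may
assume $x_i\to x$ and $y_n\to y$. In the first half of \eqref{eq:stair} let $n\to\infty$ and then
$i\to\infty$: $x_iy\in\mathrm{cl}\,P$ for all $i$, so $xy\in\mathrm{cl}\,P$. In the second half let
$i\to\infty$ and then $n\to\infty$: $xy_n\notin O$ for all $n$, so $xy\notin O$. This contradicts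
$\mathrm{cl}\,P\subseteq O$.
\end{proof}

The set $U$ need not contain $a$. This is inherent in the method: $U_{n+1}$ is
built around $x_n$, so that all later $x_i$ remember the bad product $x_ny_n$,
and there is no reason for $a$ to stay in it. We speak of \emph{quasi-continuity} when, as here, the
estimate required by continuity at a point is obtained on nonempty open sets arbitrarily close to the
point, but perhaps not on a neighborhood of it.

In general three things must be repaired.

\emph{Limits.} Only sequences of nonempty \emph{open} sets inside a tame sequence accumulate, and an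
accumulation point of $(W_k)$ inherits only conditions imposed on the whole sets $W_k$. In
the second half of \eqref{eq:stair}, $x_k$ satisfies the finitely many open conditions
$xy_n\notin\mathrm{cl}\,O$, $n<k$, so they can be imposed on an open $W_k\ni x_k$. In
the first half, $x_k$ satisfies infinitely many conditions $xy_n\in P$, $n>k$, and these need not
hold on any open set. The double limit lemma of Section~\ref{sec:double} overcomes this;
it is the only place where (T) is used.

\emph{Tameness.} The sets $U_n$, $V_n$ must form tame sequences. We achieve this by letting $\beta$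
play our sets in $\mathcal G(A)$ and continuing with the answers of $\alpha$, or by choosing our sets
inside the members of a sequence already known to be tame.

\emph{Inversion.} Quasi-continuity of multiplication is not yet joint continuity, and says nothing
about inversion. We show in turn that sets $O^{-1}$ with $O\neq\emptyset$ open have nonempty
interior (Lemma~\ref{lem:feebinv}), that inversion is quasi-continuous (Lemma~\ref{lem:qcinv}),
and that for every neighborhood $O_1$ of $e$ some pair $(v,v^{-1})$ has a neighborhood that
multiplication maps into $O_1$ (Lemma~\ref{lem:local}). Translations then carry everything to the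
unit.

\section{Tame sequences and the game}\label{sec:tame}

We collect some simple facts. If $z$ is an accumulation point of $(W_n)$, then
$z\in\mathrm{cl}\bigcup_{n\ge k}W_n$ for every $k$; if moreover $W_n\subseteq U_n$ with $(U_n)$
decreasing, then $z\in\mathrm{cl}\,U_k$ for every $k$. If $(U_n)$ is tame and
$V_n\subseteq U_n$ are nonempty, open and decreasing, then $(V_n)$ is tame. Homeomorphisms
of $A$ onto itself map tame sequences to tame sequences.

\begin{lemma}\label{lem:feeble}
A space $Y$ is feebly compact if and only if every sequence $(W_n)$ of nonempty open subsets of $Y$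
has an accumulation point.
\end{lemma}

\begin{proof}
Let $Y$ be feebly compact and suppose that $(W_n)$ has no accumulation point. Then every point has a
neighborhood meeting $W_n$ for only finitely many $n$, so the family $\{W_n:n\in\mathbb N\}$ is locally
finite, hence finite. Thus one set equals $W_n$ for infinitely many $n$, and each of its points is an
accumulation point, a contradiction. Conversely, an infinite locally finite family of nonempty open
sets contains a sequence of distinct members, and this sequence has no accumulation point.
\end{proof}

\begin{lemma}\label{lem:game}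
If a space $A$ is a dense $G_\delta$-subspace of a feebly compact space $Y$, then $\alpha$ has a
winning strategy in $\mathcal G(A)$.
\end{lemma}

\begin{proof}
Let $A=\bigcap_nO_n$ with $O_n$ open in $Y$. For $U$ open in $A$ put
$\tilde U=Y\setminus\mathrm{cl}_Y(A\setminus U)$. This is an open subset of $Y$ with
$\tilde U\cap A=U$, because $A\setminus U$ is closed in $A$. As $A$ is dense in $Y$, the set $U$ is
dense in $\tilde U$. Given $B_n$, player $\alpha$ picks $x\in B_n$ and, by regularity of $Y$, an open
set $U_n\ni x$ of $A$ with
\[
\mathrm{cl}_YU_n\subseteq\tilde B_n\cap O_n .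
\]
Then $U_n\subseteq\tilde B_n\cap A=B_n$, so the move is legal.

Let $W_n\subseteq U_n$ be nonempty and open in $A$. By Lemma~\ref{lem:feeble}, $(\tilde W_n)$ has an
accumulation point $z\in Y$. For every $n$, since $W_m$ is dense in $\tilde W_m$,
\[
z\in\mathrm{cl}_Y\bigcup_{m\ge n}\tilde W_m
=\mathrm{cl}_Y\bigcup_{m\ge n}W_m\subseteq\mathrm{cl}_YU_n\subseteq O_n ,
\]
so $z\in A$. If $B$ is an open neighborhood of $z$ in $A$, then
$\tilde B\cap\tilde W_n\ne\emptyset$ for infinitely many $n$; being open in $Y$, this set meets $A$,
that is, $B\cap W_n\ne\emptyset$. So $z$ is an accumulation point of $(W_n)$ in $A$.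
\end{proof}

\begin{lemma}\label{lem:nbhd}
Let $A$ be a semitopological group such that $\alpha$ has a winning strategy in $\mathcal G(A)$. Then
every $b\in A$ has a tame sequence of open neighborhoods.
\end{lemma}

\begin{proof}
Run a play in which $\alpha$ follows a winning strategy and $\beta$ always chooses $B_{n+1}$ with
$\mathrm{cl}\,B_{n+1}\subseteq U_n$. As $(U_n)$ is tame, it has an accumulation point $z$. Then
$z\in\mathrm{cl}\,U_{n+1}\subseteq\mathrm{cl}\,B_{n+1}\subseteq U_n$ for all $n$. The sequence
$(bz^{-1}U_n)$ is as required.
\end{proof}

From here to the end of Section~\ref{sec:joint}, \emph{$A$ is a semitopological group satisfying the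
hypotheses of Theorem~\ref{thm:game}, and a winning strategy for $\alpha$ is fixed.} ``$\alpha$
answers'' means: according to this strategy. When two plays run simultaneously, $\alpha$ follows the
strategy in each of them separately, while $\beta$'s moves in one play may depend on the other.
Closures and interiors are taken in $A$; $e$ is the unit; $S^{-1}=\{s^{-1}:s\in S\}$. The opposite
group $A^{op}$ (the same space with $a*b=ba$) satisfies the same hypotheses, since it is a
semitopological group and (T) and the game depend on the space only.

\section{The double limit lemma}\label{sec:double}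

\begin{definition}
Let $P\subseteq O$ be open subsets of $A$. A \emph{$(P,O)$-staircase} consists of tame sequences
$(U_n)$, $(V_n)$ and points $x_n\in U_n$, $y_n\in V_n$ such that
\[
x_iy_n\in P\ \text{ for } i<n,\qquad x_iy_n\notin O\ \text{ for } i>n .
\]
\end{definition}

Nothing is required of the diagonal products $x_ny_n$. We show that every $p\in O$ has a
neighborhood $P$ so small that there is no $(P,O)$-staircase. Lemmas \ref{lem:qcmult},
\ref{lem:qcinv} and \ref{lem:local} are proved by constructing a staircase from the assumption that
they fail.

To follow the model case we would like to consider $f(x)=\lim_nx y_n$, the limit along an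
ultrafilter. It need not exist in $A$. But the sets ``$f^{-1}(S)$'' always make sense, and
countably many conditions on $f$ can be realized approximately by a single point $y$ (Step~1). This
suffices to prove that $f$ is continuous in a weak form: points where $f$ is in a
small set $E_5$ do not accumulate at points where $f$ is outside the closure of a larger set $E_0$
(Step~2). This continuity lets us replace the points $x_k$ by open sets.

\begin{lemma}\label{lem:double}
Let $O\subseteq A$ be open and $p\in O$. There is an open $P$ with $p\in P\subseteq O$ such that no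
$(P,O)$-staircase exists.
\end{lemma}

\begin{proof}
Call open sets $E_0,\dots,E_m$ a \emph{chain} if $\mathrm{cl}\,E_{j+1}\subseteq E_j$ for all $j<m$. By
regularity there is a chain $E_0,\dots,E_{12}$ with $p\in E_{12}$ and $\mathrm{cl}\,E_0\subseteq O$.
Put $P=E_{12}$ and suppose that $(U_n),(V_n),(x_n),(y_n)$ form a $(P,O)$-staircase. Fix a
nonprincipal ultrafilter $q$ on $\mathbb N$, and for $S\subseteq A$ put
\[
T(S)=\{x\in A:\{n:xy_n\in S\}\in q\}.
\]
Then $T$ is monotone and $T(A\setminus S)=A\setminus T(S)$. We shall often use that
$\mathrm{cl}(A\setminus\mathrm{cl}\,E)\subseteq A\setminus E$ for open $E$, since $A\setminus E$ is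
closed.

\emph{Step 1. Given countably many pairs $(c_j,S_j)$, $j\in\mathbb N$ (repetitions allowed), with
$S_j$ open and $c_j\in T(S_j)$, there is $y\in A$ with $c_jy\in\mathrm{cl}\,S_j$ for all $j$.} For each
$k$ the set $\{n:c_jy_n\in S_j\text{ for all }j\le k\}$ is in $q$, so it contains some $n\ge k$, and
then $y_n\in V_n\subseteq V_k$. Hence
\[
W_k=\{y\in V_k:c_jy\in S_j\text{ for all }j\le k\}
\]
is nonempty, and it is open. Let $y$ be an accumulation point of $(W_k)$. For $k\ge j$ we have
$c_jW_k\subseteq S_j$, so $c_jy\in\mathrm{cl}\,S_j$.

\emph{Step 2. For every chain $E_0,\dots,E_5$ we have}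
$\mathrm{cl}\,T(E_5)\cap T(A\setminus\mathrm{cl}\,E_0)=\emptyset$. Suppose that $x$ lies in this
intersection.

If $A$ has countable tightness, one application of Step~1 suffices. Take a countable
$C\subseteq T(E_5)$ with $x\in\mathrm{cl}\,C$, and apply Step~1 to the pairs $(d,E_5)$, $d\in C$, and
$(x,A\setminus\mathrm{cl}\,E_0)$. The resulting $y$ satisfies $Cy\subseteq\mathrm{cl}\,E_5$, hence
$xy\in\mathrm{cl}\,E_5\subseteq E_0$; but also $xy\in\mathrm{cl}(A\setminus\mathrm{cl}\,E_0)\subseteq
A\setminus E_0$, a contradiction.

Under (T) alone the points of $C$ need not belong to $T(E_5)$, and we argue in two stages: first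
that near $x$ no point of $C$ is in $T(E_2)$, then that this is impossible. Let $C$ be countable
with $x\in\mathrm{cl}(T(E_5)\cap\mathrm{cl}\,C)$. For $d\in C$ let $S_d=E_2$ if $d\in T(E_2)$.
Otherwise $d\in T(A\setminus E_2)\subseteq T(A\setminus\mathrm{cl}\,E_3)$, and we let
$S_d=A\setminus\mathrm{cl}\,E_3$. In both cases $d\in T(S_d)$.

First apply Step~1 to the pairs $(d,S_d)$, $d\in C$, and $(x,A\setminus\mathrm{cl}\,E_0)$, obtaining
$y$. Then $xy\in\mathrm{cl}(A\setminus\mathrm{cl}\,E_0)\subseteq A\setminus E_0$, so
$xy\notin\mathrm{cl}\,E_1$, and there is an open $B\ni x$ with $By\cap\mathrm{cl}\,E_1=\emptyset$. If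
some $d\in C\cap B$ were in $T(E_2)$, then $dy\in\mathrm{cl}\,E_2\subseteq E_1$, which is impossible.
So $C\cap B\cap T(E_2)=\emptyset$.

Next pick $c\in B\cap T(E_5)\cap\mathrm{cl}\,C$, and apply Step~1 to the pairs $(d,S_d)$, $d\in C$,
and $(c,E_5)$, obtaining $y'$. Then $cy'\in\mathrm{cl}\,E_5\subseteq E_4$. As $c\in\mathrm{cl}\,C$ and
$\{t\in B:ty'\in E_4\}$ is an open neighborhood of $c$, some $d\in C\cap B$ has $dy'\in E_4$. But
$d\notin T(E_2)$, so $S_d=A\setminus\mathrm{cl}\,E_3$ and
$dy'\in\mathrm{cl}(A\setminus\mathrm{cl}\,E_3)\subseteq A\setminus E_3$. This contradicts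
$E_4\subseteq E_3$.

\emph{Step 3. For every chain $E_0,\dots,E_5$ we have}
$T(E_5)\subseteq\mathrm{int}\,T(\mathrm{cl}\,E_0)$. This is Step~2 for the complements. Put
$E_j^*=A\setminus\mathrm{cl}\,E_{5-j}$ for $0\le j\le5$. Then for $0\le j\le 4$
\[
\mathrm{cl}\,E^*_{j+1}=\mathrm{cl}(A\setminus\mathrm{cl}\,E_{4-j})\subseteq A\setminus E_{4-j}
\subseteq A\setminus\mathrm{cl}\,E_{5-j}=E_j^* ,
\]
so $E_0^*,\dots,E_5^*$ is a chain. Moreover $E_5^*=A\setminus\mathrm{cl}\,E_0$, and
$\mathrm{cl}\,E_0^*\subseteq A\setminus E_5$, that is, $E_5\subseteq A\setminus\mathrm{cl}\,E_0^*$.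
Step~2 gives $\mathrm{cl}\,T(A\setminus\mathrm{cl}\,E_0)\cap T(E_5)=\emptyset$. Hence $T(E_5)$ is
contained in the interior of $A\setminus T(A\setminus\mathrm{cl}\,E_0)=T(\mathrm{cl}\,E_0)$.

\emph{Step 4. Conclusion.} Return to the chain $E_0,\dots,E_{12}$ fixed at the beginning. Step~3
for $E_7,\dots,E_{12}$ and Step~2 for $E_1,\dots,E_6$ give
\[
T(E_{12})\subseteq\mathrm{int}\,T(\mathrm{cl}\,E_7)\subseteq D:=\mathrm{int}\,T(E_6),\qquad
\mathrm{cl}\,T(E_6)\subseteq T(\mathrm{cl}\,E_1)\subseteq T(E_0).
\]
Since $x_iy_n\in P=E_{12}$ for all $n>i$ and $q$ is nonprincipal, $x_i\in T(E_{12})\subseteq D$. So the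
infinitely many conditions on $x_i$ have been traded for membership in one open set. Put
\[
W_k=\{x\in U_k\cap D:\ xy_n\notin\mathrm{cl}\,E_0\ \text{ for all } n<k\}.
\]
This set is open, and it contains $x_k$ because $x_ky_n\notin O\supseteq\mathrm{cl}\,E_0$ for $n<k$.
Let $x$ be an accumulation point of $(W_k)$. On the one hand,
$x\in\mathrm{cl}\,D\subseteq\mathrm{cl}\,T(E_6)\subseteq T(E_0)$. On the other hand, for each $n$ we
have $W_ky_n\subseteq A\setminus\mathrm{cl}\,E_0$ for all $k>n$, so
$xy_n\in\mathrm{cl}(A\setminus\mathrm{cl}\,E_0)\subseteq A\setminus E_0$. Thus $xy_n\in E_0$ for no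
$n$, and $x\notin T(E_0)$, a contradiction.
\end{proof}

The strategy of $\alpha$ and the inverses of $A$ play no role in this proof; the
strategy is needed to construct staircases.

\section{Multiplication is quasi-continuous}\label{sec:mult}

The construction of the model case now works in general.

\begin{lemma}\label{lem:qcmult}
Let $ab\in O'$ with $O'$ open.
\begin{enumerate}
\item[\textup{(1)}] For every open $U_0\ni a$ there are a nonempty open $U\subseteq U_0$ and an open
$V\ni b$ with $UV\subseteq O'$.
\item[\textup{(2)}] For every open $V_0\ni b$ there are a nonempty open $V\subseteq V_0$ and an open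
$U\ni a$ with $UV\subseteq O'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Statement (2) is (1) for $A^{op}$ and the pair $(b,a)$. Suppose that (1) fails for some open
$U_0\ni a$. Choose an open $O\ni ab$ with $\mathrm{cl}\,O\subseteq O'$, and let $P$ be given by
Lemma~\ref{lem:double} for $ab\in O$. Let $(G_n)$ be a tame sequence of open neighborhoods of $b$
(Lemma~\ref{lem:nbhd}). In a play of $\mathcal G(A)$, let $\beta$ start with an open $B_1$ such that
$a\in B_1\subseteq U_0$ and $B_1b\subseteq P$; $\alpha$ answers $U_1$. Put $V_1=G_1$.

Given $\alpha$'s move $U_n\subseteq B_1\subseteq U_0$ and an open $V_n\ni b$, pick $x_n\in U_n$ and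
$y_n\in V_n$ with $x_ny_n\notin O'$; they exist because (1) fails for $U_0$. Let $\beta$ play
\[
B_{n+1}=\{x\in U_n:xy_n\notin\mathrm{cl}\,O\}\ni x_n ,
\]
let $\alpha$ answer $U_{n+1}$, and put $V_{n+1}=\{y\in V_n\cap G_{n+1}:x_ny\in P\}$. This set
contains $b$, since $x_nb\in B_1b\subseteq P$.

The sequence $(U_n)$ is tame because $\alpha$ wins, and $(V_n)$ is tame because it is decreasing and
$V_n\subseteq G_n$. For $i<n$, $y_n\in V_{i+1}$ gives $x_iy_n\in P$. For $i>n$, $x_i\in B_{n+1}$ gives
$x_iy_n\notin O$. So we have a $(P,O)$-staircase, contrary to the choice of $P$.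
\end{proof}

\section{Inversion is quasi-continuous}\label{sec:inv}

Since the inverse of an open set need not be open, we first show that it has interior
points. This step does not use a new staircase, only Lemma~\ref{lem:qcmult}(2) and one play. If
the inverse of a neighborhood $O'$ of $e$ has empty interior, then, for a fixed $w$, one can choose
$x_n$ so that $x_{n+1}^{-1}x_nw\notin O'$ for all $n$. Were $z$ a limit of $(x_n)$, we could write
\[
x_{n+1}^{-1}x_nw=(x_{n+1}^{-1}z)(z^{-1}x_nw).
\]
The play is arranged so that the first factor lies in a prescribed neighborhood of $e$, while the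
second is near $w$ for suitable $n$; this contradicts Lemma~\ref{lem:qcmult}(2) if $w$ was well
chosen. As only open sets accumulate, $x_n$ is replaced in this product by the points of a small open
set $W_n\ni x_n$.

\begin{lemma}\label{lem:feebinv}
For every nonempty open $O'\subseteq A$ we have $\mathrm{int}(O'^{-1})\ne\emptyset$.
\end{lemma}

\begin{proof}
If $c\in O'$, then $O'^{-1}=(c^{-1}O')^{-1}c^{-1}$, so we may assume $e\in O'$. Suppose
$\mathrm{int}(O'^{-1})=\emptyset$. Choose an open $O\ni e$ with $\mathrm{cl}\,O\subseteq O'$. By
Lemma~\ref{lem:qcmult}(2) at the pair $(e,e)$ there are an open $U'\ni e$ and a nonempty open $M$ with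
$U'M\subseteq O$. Fix $w\in M$. Then:

\smallskip
\noindent$(*)$ \emph{every nonempty open $U$ contains some $y$ with $y^{-1}w\notin O'$.}
\smallskip

\noindent Otherwise $(w^{-1}U)^{-1}=U^{-1}w\subseteq O'$ for some nonempty open $U$, and the nonempty
open set $w^{-1}U$ is contained in $O'^{-1}$.

In a play of $\mathcal G(A)$ let $\beta$ start with $B_1=A$, let $\alpha$ answer $U_1$, and pick
$x_1\in U_1$. Given $x_n\in U_n$, let $\beta$ play an open $B_{n+1}\ni x_n$ with
\[
\mathrm{cl}\,B_{n+1}\subseteq U_n,\qquad B_{n+1}\subseteq x_nU' ;
\]
$\alpha$ answers $U_{n+1}$. By $(*)$ for $x_n^{-1}U_{n+1}$ there is $x_{n+1}\in U_{n+1}$ with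
$x_{n+1}^{-1}x_nw\notin O'$. As $\mathrm{cl}\,O\subseteq O'$, there is an open $W_n$ with
\[
x_n\in W_n\subseteq U_n,\qquad x_{n+1}^{-1}W_nw\cap\mathrm{cl}\,O=\emptyset .
\]

Let $z$ be an accumulation point of $(W_n)$. Then
$z\in\mathrm{cl}\,U_{n+1}\subseteq\mathrm{cl}\,B_{n+1}\subseteq U_n$ for all $n$. In particular
$z\in U_{n+2}\subseteq B_{n+2}\subseteq x_{n+1}U'$, so $x_{n+1}^{-1}z\in U'$ for all $n$. The set
$zMw^{-1}$ is an open neighborhood of $z$, because $w\in M$. So for some $n$ there is
$t\in W_n\cap zMw^{-1}$, that is, $z^{-1}tw\in M$. Then
\[
x_{n+1}^{-1}tw=(x_{n+1}^{-1}z)(z^{-1}tw)\in U'M\subseteq O ,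
\]
which contradicts the choice of $W_n$.
\end{proof}

The conclusion of Lemma~\ref{lem:feebinv} also holds in the Sorgenfrey line, where
$-[0,\varepsilon)=(-\varepsilon,0]$ has interior $(-\varepsilon,0)$. But this interior does not have
$0$ in its closure, so the next lemma fails there. Its proof uses the array $(x_i^{-1}x_n)$, whose
entries satisfy $x_i^{-1}x_n=(x_n^{-1}x_i)^{-1}$: inversion exchanges the two sides of
the diagonal. If the lemma fails, there are a neighborhood $N_1$ of $e$ and a dense open subset $G$ of
$N_1$ such that $G^{-1}$ misses $N_1$. We keep the entries above the diagonal in $G$, and those below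
then fall outside $N_1$. For a staircase, both
$(x_n)$ and $(x_n^{-1})$ must run through tame sequences, so we play two games at once,
transferring open sets from one to the other by Lemma~\ref{lem:feebinv}.

\begin{lemma}\label{lem:qcinv}
If $a\in U_0$ and $a^{-1}\in O$ with $U_0$, $O$ open, there is a nonempty open $U\subseteq U_0$ with
$U^{-1}\subseteq O$.
\end{lemma}

\begin{proof}
We may assume $a=e$: if $U_e\subseteq a^{-1}U_0$ is nonempty and open with $U_e^{-1}\subseteq Oa$, take
$U=aU_e$; then $U\subseteq U_0$ and $U^{-1}=U_e^{-1}a^{-1}\subseteq O$. For $a=e$ it suffices to show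
that $e\in\mathrm{cl}\,\mathrm{int}(N^{-1})$ for every open $N\ni e$, since then
$U=U_0\cap\mathrm{int}(O^{-1})$ is as required. Suppose not: for some open $N\ni e$ there is an open
$N_1$ with
\[
e\in N_1\subseteq N,\qquad N_1\cap\mathrm{int}(N^{-1})=\emptyset .
\]

Let $G$ be the union of all open $Q\subseteq N_1$ with $Q^{-1}\cap N_1=\emptyset$. Then $G$ is open and
$G^{-1}\cap N_1=\emptyset$. Moreover, \emph{$G$ is dense in $N_1$.} Indeed, let $Q\subseteq N_1$ be
nonempty and open. By Lemma~\ref{lem:feebinv}, $Z=\mathrm{int}(Q^{-1})$ and
$Q'=\mathrm{int}(Z^{-1})$ are nonempty, and $Q'\subseteq Z^{-1}\subseteq Q$. Since $Z$ is open and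
$Z\subseteq Q^{-1}\subseteq N^{-1}$, we have $Q'^{-1}\subseteq Z\subseteq\mathrm{int}(N^{-1})$, which
is disjoint from $N_1$. So $Q'\subseteq G\cap Q$.

Let $P\subseteq N_1$ be given by Lemma~\ref{lem:double} for $e\in N_1$. Run two plays of $\mathcal G(A)$,
in which $\alpha$'s moves are $X_n$ (play I) and $D_n$ (play II). Put $R_0=A$. Stage $n\ge1$ is as
follows.
\begin{itemize}
\item In play I, $\beta$ plays $R_{n-1}$ and $\alpha$ answers $X_n$.
\item In play II, $\beta$ plays $\mathrm{int}(X_n^{-1})$, nonempty by Lemma~\ref{lem:feebinv}, and
$\alpha$ answers $D_n$.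
\item The set $\mathrm{int}(D_n^{-1})$ is nonempty by Lemma~\ref{lem:feebinv}, and it is contained in
$X_n$ because $D_n\subseteq X_n^{-1}$. Pick $x_n\in\mathrm{int}(D_n^{-1})$, and put
\[
y_n=x_n^{-1}\in D_n,\qquad R_n=\mathrm{int}(D_n^{-1})\cap x_n(G\cap P).
\]
\end{itemize}
Here $R_n\ne\emptyset$, because $\mathrm{int}(D_n^{-1})\cap x_nP$ is an open neighborhood of $x_n$
contained in $x_nN_1$, and $x_nG$ is dense in $x_nN_1$. The moves are legal: $R_n\subseteq X_n$, and
$X_{n+1}\subseteq R_n\subseteq D_n^{-1}$ gives $\mathrm{int}(X_{n+1}^{-1})\subseteq D_n$.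

Both $(X_n)$ and $(D_n)$ are tame, $x_n\in X_n$ and $y_n\in D_n$. For $i<n$ we have
$x_n\in X_n\subseteq R_{n-1}\subseteq R_i\subseteq x_i(G\cap P)$, that is, $x_i^{-1}x_n\in G\cap P$. So
$y_ix_n\in P$ for $i<n$. For $i>n$, the same with $i$ and $n$ exchanged gives $x_n^{-1}x_i\in G$, so
\[
y_ix_n=(x_n^{-1}x_i)^{-1}\in G^{-1}\subseteq A\setminus N_1 .
\]
This is a $(P,N_1)$-staircase with left factors $y_i\in D_i$ and right factors $x_n\in X_n$, contrary to
the choice of $P$.
\end{proof}

\section{Joint continuity and continuity of inversion}\label{sec:joint}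

Lemma~\ref{lem:qcmult} at a pair $(a,a^{-1})$ gives $UV\subseteq O_1$ with $a^{-1}\in V$ and $U$
close to $a$, but perhaps $u^{-1}\notin V$ for every $u\in U$; then translating to the unit gives
nothing. We need a pair of open sets that contain inverse points. If there is none, then all nonempty
open sets $S$, $D$ with $S^{-1}\subseteq D$ contain points $x\in S$, $y\in D$ with $xy\notin O_1$. We
collect such bad pairs along two plays, which Lemma~\ref{lem:qcinv} keeps inverse to each other, and
obtain a staircase.

\begin{lemma}\label{lem:local}
For every open $O_1\ni e$ there are open $V',U'$ with $V'U'\subseteq O_1$ and some $v\in V'$ with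
$v^{-1}\in U'$.
\end{lemma}

\begin{proof}
Suppose that this fails for $O_1$. Let $O\ni e$ be open with $\mathrm{cl}\,O\subseteq O_1$, and let $P$
be given by Lemma~\ref{lem:double} for $e\in O$. Again run two plays with $\alpha$'s moves $X_n$ and
$D_n$, and put $R_0=A$. Stage $n\ge1$ is as follows.
\begin{itemize}
\item In play I, $\beta$ plays $R_{n-1}$ and $\alpha$ answers $X_n$. In play II, $\beta$ plays
$\mathrm{int}(X_n^{-1})\neq\emptyset$ and $\alpha$ answers $D_n$.
\item The set $S_n=\mathrm{int}(D_n^{-1})$ is nonempty, $S_n\subseteq X_n$ and $S_n^{-1}\subseteq D_n$.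
By assumption $S_nD_n\not\subseteq O_1$. Pick $x_n\in S_n$ and $y_n\in D_n$ with $x_ny_n\notin O_1$.
\item Put
\[
S_n^*=\{x\in S_n:xy_n\notin\mathrm{cl}\,O\}\ni x_n,\qquad
D_n^*=\{y\in D_n:x_ny\in P\}\ni x_n^{-1}.
\]
By Lemma~\ref{lem:qcinv} at $x_n$ there is a nonempty open $R_n\subseteq S_n^*$ with
$R_n^{-1}\subseteq D_n^*$.
\end{itemize}
The moves are legal: $R_n\subseteq S_n\subseteq X_n$, and
$X_{n+1}^{-1}\subseteq R_n^{-1}\subseteq D_n^*\subseteq D_n$. The last inclusions also give
$D_{n+1}\subseteq X_{n+1}^{-1}\subseteq D_n^*$. For $i<n$ we have
$y_n\in D_n\subseteq D_{i+1}\subseteq D_i^*$, so $x_iy_n\in P$. For $i>n$ we have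
$x_i\in X_i\subseteq R_n\subseteq S_n^*$, so $x_iy_n\notin O$. As
$(X_n)$ and $(D_n)$ are tame, this is a $(P,O)$-staircase, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:game}]
\emph{Multiplication is jointly continuous.} It suffices to treat the pair $(e,e)$: if
$ab\in O$ with $O$ open, then $a^{-1}Ob^{-1}$ is an open neighborhood of $e$, and if $U,V$ are
neighborhoods of $e$ with $UV\subseteq a^{-1}Ob^{-1}$, then
$(aU)(Vb)\subseteq O$. Let $O_1\ni e$ be open, and take $V',U',v$ from Lemma~\ref{lem:local}. Since
$v^{-1}\in U'$ and $v\in V'$, Lemma~\ref{lem:qcinv} at $v^{-1}$ gives a nonempty open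
$U_2\subseteq U'$ with $U_2^{-1}\subseteq V'$. Let $u_0\in U_2$. As $u_0e\in U'$,
Lemma~\ref{lem:qcmult}(1) at $(u_0,e)$ gives a nonempty open $U\subseteq U_2$ and an open $V\ni e$
with $UV\subseteq U'$. Take $u\in U$. Then $u^{-1}\in V'$ and
\[
(u^{-1}U)V=u^{-1}(UV)\subseteq V'U'\subseteq O_1 ,
\]
where $u^{-1}U$ and $V$ are open neighborhoods of $e$.

\emph{Inversion is continuous.} Since $(aU)^{-1}=U^{-1}a^{-1}$, it suffices to treat $e$. Let $O\ni e$
be open, and let $O'\ni e$ be open with $O'O'\subseteq O$. By Lemma~\ref{lem:qcinv} there is a
nonempty open $U\subseteq O'$ with $U^{-1}\subseteq O'$. For $u\in U$ the set $u^{-1}U$ is an open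
neighborhood of $e$, and $(u^{-1}U)^{-1}=U^{-1}u\subseteq O'O'\subseteq O$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:question}]
Countable tightness implies (T), and Lemma~\ref{lem:game} gives $\alpha$ a winning strategy in
$\mathcal G(A)$. Apply Theorem~\ref{thm:game}.
\end{proof}

\section{Which topological groups satisfy the hypothesis}\label{sec:class}

We prove Theorem~\ref{thm:class}. In this section $A$ is a topological group (regular and $T_1$, hence
Tychonoff), and (T) is not assumed until the last proof. We use the following standard facts.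
\begin{itemize}
\item The \emph{Raikov completion} $\rho A$ is a Hausdorff topological group that contains $A$ as a
dense topological subgroup and is complete in its two-sided uniformity. The basic entourages of the
latter are $\{(s,t):s^{-1}t\in O,\ st^{-1}\in O\}$, $O$ a neighborhood of $e$.
\item If $Q$ is a symmetric neighborhood of $e$ in a topological group, then
$\mathrm{cl}\,Q\subseteq Q^2$.
\item A Tychonoff space $X$ is \emph{\v{C}ech-complete} if it is a $G_\delta$-set in its
Stone--\v{C}ech compactification $\beta X$ (not to be confused with the player $\beta$).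
\v{C}ech-complete spaces are Baire.
\item Frol\'{\i}k's theorem \cite[Thm 3.9.2]{Engelking}: a Tychonoff space $X$ is \v{C}ech-complete if it
has open covers $\mathcal U_1,\mathcal U_2,\dots$ such that $\bigcap\mathcal F\neq\emptyset$ for every
family $\mathcal F$ of closed sets that has the finite intersection property and contains, for each
$n$, a set lying in a member of $\mathcal U_n$.
\item Oxtoby's theorem \cite{Oxtoby}: let players I and II alternately choose nonempty open sets
$I_1\supseteq J_1\supseteq I_2\supseteq J_2\supseteq\cdots$ of a space $X$ (the Banach--Mazur game),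
and let $S\subseteq X$. If II, who chooses the $J_n$, has a strategy that ensures
$\bigcap_nJ_n\subseteq S$, then $S$ is residual in $X$, that is, $X\setminus S$ is meager.
\end{itemize}

The implication (a)$\Rightarrow$(b) is Lemma~\ref{lem:game}.

\subsection*{From a strategy to a \v{C}ech-complete completion}

Assume (b). Lemma~\ref{lem:nbhd} gives a tame sequence $(G_n)$ of open neighborhoods of $e$ in $A$. The
sets $V_n=G_n\cap G_n^{-1}$ form a tame sequence of symmetric open neighborhoods of $e$. They are small
in the following sense.

\begin{lemma}\label{lem:precompact}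
For every neighborhood $O$ of $e$ in $A$ there are $n$ and a finite $F\subseteq A$ with
$V_n\subseteq FO$.
\end{lemma}

\begin{proof}
Otherwise choose inductively $x_n\in V_n\setminus\bigcup_{i<n}x_iO$, and let $O'\ni e$ be symmetric and
open with $O'^4\subseteq O$. The nonempty open sets $W_n=V_n\cap x_nO'\subseteq V_n$ have an
accumulation point $z$. The neighborhood $zO'$ of $z$ meets $W_i$ and $W_n$ for some $i<n$, say
$zo_1=x_io_2$ and $zo_3=x_no_4$ with all $o_j\in O'$. Then
$x_n=x_io_2o_1^{-1}o_3o_4^{-1}\in x_iO'^4\subseteq x_iO$, a contradiction.
\end{proof}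

\begin{lemma}\label{lem:cech}
If \textup{(b)} holds, then $\rho A$ is \v{C}ech-complete.
\end{lemma}

\begin{proof}
Closures and interiors are in $\rho A$. Put $\hat V_n=\mathrm{int}\,\mathrm{cl}\,V_n$. If $V_n'$ is
open in $\rho A$ with $V_n'\cap A=V_n$, then $V_n'\subseteq\mathrm{cl}\,V_n$ by density of $A$; so
$\hat V_n$ is an open neighborhood of $e$, and it is symmetric. Let $\mathcal U_n$ be the family of all
open sets contained in $x\hat V_n\cap\hat V_ny$ for some $x,y\in\rho A$. It is a cover, since
$g\in g\hat V_n\cap\hat V_ng$ for every $g$. Let $\mathcal F$ be as in Frol\'{\i}k's theorem, and let $p$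
be an ultrafilter on $\rho A$ containing $\mathcal F$.

We show that $p$ is Cauchy for the two-sided uniformity. Let $O$ be a neighborhood of $e$ in $\rho A$,
and let $O_1\ni e$ be open with $\mathrm{cl}\,O_1\subseteq O\cap O^{-1}$. By Lemma~\ref{lem:precompact}
for $O_1\cap A$ there are $n$ and a finite $F$ with $V_n\subseteq FO_1$. As $F$ is finite,
$F\,\mathrm{cl}\,O_1$ is closed, so
\[
\hat V_n\subseteq F\,\mathrm{cl}\,O_1\subseteq FO\cap FO^{-1},
\]
and by symmetry of $\hat V_n$ also $\hat V_n\subseteq OF^{-1}$. Since some member of $\mathcal F$ lies in
a member of $\mathcal U_n$, the ultrafilter $p$ contains, for some $x,y$, the sets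
$x\hat V_n\subseteq xFO$ and $\hat V_ny\subseteq OF^{-1}y$. Now $xFO$ and $OF^{-1}y$ are finite unions
of sets $xfO$ and $Of^{-1}y$ with $f\in F$, so $p$ contains some $xfO$ and some
$Of'^{-1}y$, with $f,f'\in F$. Any two points $s,t$ of their intersection satisfy $s^{-1}t\in O^{-1}O$ and
$st^{-1}\in OO^{-1}$. As $O^{-1}O$ and $OO^{-1}$ can be made smaller than any given neighborhood of
$e$, $p$ is Cauchy. Hence $p$ converges, and its limit belongs to every member of $\mathcal F$, all of
which are closed sets in $p$.
\end{proof}

\begin{lemma}\label{lem:meets}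
If \textup{(b)} holds, then $A$ meets every nonempty $G_\delta$-subset of $\rho A$.
\end{lemma}

\begin{proof}
Let $Q_n$, $n\in\mathbb N$, be symmetric open neighborhoods of $e$ in $\rho A$ with
$Q_{n+1}^2\subseteq Q_n$. Then $N=\bigcap_nQ_n$ is a subgroup of $\rho A$.

\emph{Claim: $AN$ is residual in $\rho A$.} By Oxtoby's theorem it suffices to give player II in the
Banach--Mazur game on $\rho A$ a strategy ensuring $\bigcap_nJ_n\subseteq AN$. Player II runs a parallel
play of $\mathcal G(A)$ in which $\alpha$ follows a winning strategy. Given $I_n$, let $\beta$ play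
$I_n\cap A$ and let $\alpha$ answer $U_n$. Pick $h_n\in U_n$ and an open $U_n'\subseteq\rho A$ with
$U_n'\cap A=U_n$, and let II play
\[
J_n=U_n'\cap I_n\cap h_nQ_n\ni h_n .
\]
Then $\emptyset\ne I_{n+1}\cap A\subseteq J_n\cap A\subseteq U_n$, so $\beta$'s next move is legal. Let
$x\in\bigcap_nJ_n$. As $(U_n)$ is tame, $(J_n\cap A)$ has an accumulation point $z\in A$. Since the
sets $J_n$ decrease, for $n\ge2$
\[
x,z\in\mathrm{cl}_{\rho A}(h_nQ_n)\subseteq h_nQ_n^2\subseteq h_nQ_{n-1} .
\]
So $x^{-1}z\in Q_{n-1}^2\subseteq Q_{n-2}$ for all $n\ge3$. Hence $x^{-1}z\in N$ and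
$x\in zN\subseteq AN$.

Now let $g\in\rho A$. The group $gNg^{-1}=\bigcap_ngQ_ng^{-1}$ is of the same form as $N$, so
$A\,gNg^{-1}$ is residual by the claim, and so is its right translate $AgN$. By Lemma~\ref{lem:cech},
$\rho A$ is Baire, so $AN\cap AgN\ne\emptyset$: there are $a,a'\in A$ and $m,m'\in N$ with $am=a'gm'$.
Then $g=a'^{-1}a\,mm'^{-1}\in AN$, and therefore $gN\cap A\ne\emptyset$.

Finally, let $H=\bigcap_nH_n$ with $H_n$ open in $\rho A$, and let $g\in H$. Choosing the $Q_n$
inductively so that also $gQ_n\subseteq H_n$, we get $\emptyset\ne gN\cap A\subseteq H\cap A$.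
\end{proof}

Lemmas \ref{lem:cech} and \ref{lem:meets} prove (b)$\Rightarrow$(c).

\subsection*{From the completion to a feebly compact space}

\begin{proof}[Proof of \textup{(c)$\Rightarrow$(a)}]
Let $K=\beta(\rho A)$; by assumption $\rho A$ is a $G_\delta$-set in $K$. Removing from the compact
space $K$ exactly the points of $\rho A\setminus A$, put
\[
Y=A\cup(K\setminus\rho A).
\]
As a subspace of $K$, $Y$ is regular and $T_1$. The set $A$ is dense in $\rho A$, hence in $K$ and in
$Y$, and $A=Y\cap\rho A$ is $G_\delta$ in $Y$. By Lemma~\ref{lem:feeble} it remains to show that every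
sequence of nonempty open sets $W_n$ of $Y$ has an accumulation point in $Y$. Write
$W_n=\tilde W_n\cap Y$ with $\tilde W_n$ open in $K$, pick $g_n\in\tilde W_n\cap\rho A$, and let
$g\in K$ be a cluster point of $(g_n)$.

\emph{Case 1: $g\notin\rho A$.} Then $g\in Y$. Every open $B\ni g$ in $K$ contains $g_n$ for
infinitely many $n$. For these $n$ the nonempty open set $B\cap\tilde W_n$ meets the dense set $Y$, so
$B\cap W_n\ne\emptyset$. Thus $g$ is an accumulation point of $(W_n)$.

\emph{Case 2: $g\in\rho A$.} The point $g$ may have been removed, so we move it into $A$ along a small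
subgroup. Choose symmetric open neighborhoods $Q_n$ of $e$ in $\rho A$ with
\[
Q_{n+1}^2\subseteq Q_n,\qquad g_nQ_n\subseteq\tilde W_n ,
\]
and let $N=\bigcap_nQ_n$, a subgroup. The set $gN=\bigcap_ngQ_n$ is a nonempty $G_\delta$-subset of
$\rho A$, so by (c) there is $a\in A\cap gN$, and then $g\in aN$. We show that $a\in Y$ is an
accumulation point of $(W_n)$. Let $B$ be an open neighborhood of $a$ in $K$, and let $O\ni e$ be open in
$\rho A$ with $aO\subseteq B$. The set $aON$ is open in $\rho A$ and contains $g$, so $g_n\in aON$ for
infinitely many $n$. For such $n$ there is $m\in N$ with $g_nm\in aO\subseteq B$. Also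
$g_nm\in g_nQ_n\subseteq\tilde W_n$. Thus $B\cap\tilde W_n\ne\emptyset$; as $Y$ is dense in $K$, it
follows that $B\cap W_n\ne\emptyset$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:class}]
The equivalence of (a), (b), (c) for topological groups has been shown. Let $A$ be a semitopological
group with (T). Then (a) implies (b) by Lemma~\ref{lem:game}. If (b) holds, then $A$ is a topological
group by Theorem~\ref{thm:game}, and it satisfies (c). Finally, a topological group with (c) satisfies
(a).
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}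
\emph{Topological Games And Topologies On Groups},
\url{https://im-pmf-en.weebly.com/uploads/5/8/9/8/58988609/ack_macedonia_0311_final.pdf}.

\bibitem{AT}
Arhangel'skii and Tkachenko, \emph{Topological Groups and Related Structures}.

\bibitem{Engelking}
Engelking, \emph{General Topology}.

\bibitem{Oxtoby}
Oxtoby, \emph{The Banach--Mazur game and Banach category theorem}, Ann.\ of Math.\ Studies 39 (1957),
159--163.

\end{thebibliography}

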